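\title{Classification of nonnegative solutions of a critical Hardy--Sobolev equation with a cylindrical weight}

\begin{abstract}
Let $N\ge3$, $1\le k<N$, $0<t<\min\{2,k\}$, and write $x=(y,z)\in\mathbb R^k\times\mathbb R^{N-k}$. We prove that the nonnegative, nontrivial $H^1_{loc}$ solutions of $-\Delta u=|y|^{-t}u^{2^*(t)-1}$ in $\mathbb R^N$, where $2^*(t)=2(N-t)/(N-2)$, are obtained from a single positive function $U$ by dilations and by translations in $z$. Moving spheres, a fixed point argument in hyperbolic space and moving planes reduce the equation to a singular boundary value problem on $(0,\pi/2)$. A change of variables turns this problem into $-\ddot g+g/4=Kg^p$ on a line or half-line. We show that $K$ has a single hump and that this forces uniqueness. As a consequence we identify the extremals of the associated Hardy--Sobolev inequality.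
\end{abstract}

\section{Introduction}

\subsection{The equation and the conjecture}

Let $N\ge3$ and $1\le k<N$ be integers, and write $x=(y,z)\in\mathbb R^k\times\mathbb R^{N-k}=\mathbb R^N$. For $0<t<\min\{2,k\}$ put $2^*(t)=\frac{2(N-t)}{N-2}$ and consider
\begin{equation}\label{eq:main}
-\Delta u=\frac{u^{2^*(t)-1}}{|y|^t}\qquad\text{in }\mathbb R^N .
\end{equation}
Throughout the paper
\[
m=\frac{N-2}2,\qquad p=2^*(t)-1=\frac{N+2-2t}{N-2},\qquad n=N-k+1\ge2,\qquad d\omega=|y|^{-t}\,dx,
\]
so that
\begin{equation}\label{eq:exponents}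
m(p-1)=2-t,\qquad m(p+1)=N-t .
\end{equation}
The condition $t<2$ gives $p>1$, and $t<k$ makes the weight $|y|^{-t}$ locally integrable. We denote by $D^{1,2}(\mathbb R^N)$ the completion of $C_c^\infty(\mathbb R^N)$ in the norm $(\int|\nabla u|^2)^{1/2}$, and by $D^{1,2}_{loc}(\mathbb R^N)$ the set of $u$ with $u\in L^{2N/(N-2)}(C)$ and $\nabla u\in L^2(C)$ for every compact set $C$; this is the space $H^1_{loc}(\mathbb R^N)$. Equation \eqref{eq:main} is the Euler--Lagrange equation of the Hardy--Sobolev inequality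
\begin{equation}\label{eq:HS}
\Big(\int|\varphi|^{p+1}\,d\omega\Big)^{2/(p+1)}\le C_H\int|\nabla\varphi|^2\,dx,\qquad\varphi\in D^{1,2}(\mathbb R^N),
\end{equation}
which is recalled in Section~\ref{sec:prelim}. A \emph{solution} of \eqref{eq:main} is a nonnegative $u\in D^{1,2}_{loc}(\mathbb R^N)$ with $\int\nabla u\cdot\nabla\varphi\,dx=\int u^p\varphi\,d\omega$ for all $\varphi\in C_c^\infty(\mathbb R^N)$. The right side is finite by \eqref{eq:HS}. No condition at infinity is imposed.

The exponent $2^*(t)$ is the one for which the problem is invariant under dilations. For $\mu>0$ and $z_0\in\mathbb R^{N-k}$ let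
\[
T_{\mu,z_0}u(y,z)=\mu^m u(\mu y,\mu z+z_0).
\]
By \eqref{eq:exponents}, $T_{\mu,z_0}$ preserves both sides of \eqref{eq:HS}, and it maps solutions to solutions because $m+2-t=mp$. So solutions come in families with $n$ parameters, and the question is whether there is more than one family.

Two values of $t$ can be examined by hand. For $t=0$ the weight disappears, and the functions
\begin{equation}\label{eq:bubble}
b_{y_1}(x)=(N(N-2))^{m/2}\big(1+|y-y_1|^2+|z|^2\big)^{-m},\qquad y_1\in\mathbb R^k,
\end{equation}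
are solutions; the translations in $y$ supply $k$ further parameters. For $t>0$ the weight singles out the subspace $\{y=0\}$, and one expects these parameters to vanish. For $t=1$ and $2\le k<N$ this is known to be so: every solution $u\not\equiv0$ equals $T_{\mu,z_0}u_0$ for some $\mu$ and $z_0$, where
\begin{equation}\label{eq:t1}
u_0(y,z)=\big((N-2)(k-1)\big)^m\big((1+|y|)^2+|z|^2\big)^{-m}.
\end{equation}
The following conjecture is posed in \cite{HS}.

\begin{quote}
\textbf{Conjecture.} For $N\ge3$, $1\le k<N$ and $0<t<\min\{2,k\}$ there is a positive function $U=U_{N,k,t}\in D^{1,2}(\mathbb R^N)\cap C^0(\mathbb R^N)$ such that every nonnegative solution $u\in D^{1,2}_{loc}(\mathbb R^N)\setminus\{0\}$ of \eqref{eq:main} has the form $u(y,z)=\mu^mU(\mu y,\mu z+z_0)$ for some $\mu>0$ and $z_0\in\mathbb R^{N-k}$.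
\end{quote}

We prove the Conjecture in the full range. The classification for $t=1$ is not used.

\subsection{Results}

Formula \eqref{eq:t1} indicates what $U$ should look like. Put
\[
\Omega(x)=\frac2{1+|x|^2},\qquad\sin\theta=\frac{2|y|}{1+|x|^2}=\Omega|y|,\quad\theta=\theta(x)\in[0,\tfrac\pi2].
\]
Since $(1+|y|)^2+|z|^2=(1+|x|^2)(1+\sin\theta)$, the function $u_0$ is $\Omega^m$ times a function of the single variable $\theta$. The same holds for every $t$, and the function of $\theta$ is characterized by a boundary value problem. Let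
\[
A(\theta)=\cos^{n-1}\theta\,\sin^{k-1}\theta,\qquad\kappa=m(m+1),
\]
and look for $W\in C([0,\frac\pi2])\cap C^2((0,\frac\pi2))$ such that
\begin{equation}\label{eq:BVP}
\left\{
\begin{aligned}
&(AW')'=A\,\big(\kappa W-\sin^{-t}\theta\;W^p\big)\ \text{ on }(0,\tfrac\pi2),\qquad W>0\ \text{ on }[0,\tfrac\pi2],\\
&AW'=O(\theta^{k-t})\ \text{ as }\theta\to0,\qquad W'=O(\tfrac\pi2-\theta)\ \text{ as }\theta\to\tfrac\pi2 .
\end{aligned}\right.
\end{equation}

\begin{theorem}\label{thm:A}
Let $N\ge3$, $1\le k<N$, $0<t<\min\{2,k\}$. There is a positive solution $U\in D^{1,2}(\mathbb R^N)\cap C^0(\mathbb R^N)$ of \eqref{eq:main} such that the nonnegative solutions $u\in D^{1,2}_{loc}(\mathbb R^N)\setminus\{0\}$ of \eqref{eq:main} are exactly the functions $\mu^mU(\mu y,\mu z+z_0)$ with $\mu>0$, $z_0\in\mathbb R^{N-k}$; the pair $(\mu,z_0)$ is determined by $u$. Moreover $U=\Omega^m\,W(\theta)$, where $W$ is the unique solution of \eqref{eq:BVP}.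
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] Under the hypotheses of Theorem~\ref{thm:A}, the best constant $S$ in the inequality $S\big(\int|u|^{p+1}d\omega\big)^{2/(p+1)}\le\int|\nabla u|^2$, $u\in D^{1,2}(\mathbb R^N)$, is attained, $S=\big(\int|\nabla U|^2\big)^{\frac{2-t}{N-t}}$, and the extremals are exactly the functions $cU(\mu y,\mu z+z_0)$ with $c\ne0$, $\mu>0$, $z_0\in\mathbb R^{N-k}$.
\item[(ii)] If $k\le t<2$, then \eqref{eq:main} has no nonnegative solution $u\in D^{1,2}_{loc}(\mathbb R^N)\setminus\{0\}$ with $|y|^{-t}u^p\in L^1_{loc}(\mathbb R^N)$. If $t=0$, the statement of the Conjecture is false.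
\end{enumerate}
\end{theorem}

\subsection{Plan of the proof}

The proof has two independent halves.

\emph{Uniqueness for the boundary value problem} (Sections~\ref{sec:sphere}--\ref{sec:hump}). Problem \eqref{eq:BVP} is singular at both ends, and no formula for its solution is available to us for general $t$. Two solutions of its linear part provide a change of variables that brings it to the form $-\ddot g+\frac14g=Kg^p$. If $K$ first increases and then decreases, the energy of every solution is nonnegative, and a comparison of the energies of two solutions shows that they coincide. The shape of $K$ is governed by a function $w$ that does not depend on $t$. We compute $K$ by hand for $k=1$ and for $(N,k)=(5,3)$, and in general we control $w$ through a second order equation that it satisfies.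

\emph{Symmetry} (Sections~\ref{sec:prelim}--\ref{sec:planes}). Besides the maps $T_{\mu,z_0}$, equation \eqref{eq:main} is invariant under inversions in spheres centered on $\{y=0\}$. All these maps act as isometries on the half-space $\{(|y|,z)\}$ with its hyperbolic metric. Moving spheres give, for each center, one inversion that preserves $u$; these inversions have a common fixed point, which can be moved to $(1,0)$ by a map $T_{\mu,z_0}$; and moving planes give radial symmetry in $y$. What remains is a function of $\theta$.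

Section~\ref{sec:end} proves existence by minimization and assembles the two theorems.

\section{The equation on the sphere}\label{sec:sphere}

The quantities $\Omega$, $\theta$, $A$, $\kappa$ come from stereographic projection. The map
\[
\Pi(x)=\Omega(x)\,\big(y,\;z,\;\tfrac12(|x|^2-1)\big)\in S^N\subset\mathbb R^k\times\mathbb R^n
\]
pulls the round metric back to $g=\Omega^2|dx|^2$. Its $\mathbb R^k$-component has length $\sin\theta$, so $\Pi(x)=(\sin\theta\,\sigma,\cos\theta\,\sigma')$ with $\sigma\in S^{k-1}$, $\sigma'\in S^{n-1}$. In these coordinates the round metric is $d\theta^2+\sin^2\theta\,g_{S^{k-1}}+\cos^2\theta\,g_{S^{n-1}}$, its volume density is proportional to $A(\theta)$, and $\Delta_gW=A^{-1}(AW')'$ for a function of $\theta$ alone. The set $\{\theta=0\}$ is $\{y=0\}$, and $\{\theta=\frac\pi2\}$ is $\{|y|=1,\,z=0\}$.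

\begin{lemma}\label{lem:ODE}
Let $W\in C^2((0,\frac\pi2))$ be positive and $u=\Omega^mW(\theta)$. Then $u$ satisfies \eqref{eq:main} on $\{0<\theta<\frac\pi2\}$ if and only if $W$ satisfies the differential equation in \eqref{eq:BVP}.
\end{lemma}

\begin{proof}
For the metric $g=\Omega^2|dx|^2$ one has $\Delta_gW=\Omega^{-N}\operatorname{div}(\Omega^{N-2}\nabla W)=\Omega^{-2}(\Delta W+2m\nabla\log\Omega\cdot\nabla W)$, so $\Delta(\Omega^mW)=\Omega^{m+2}\Delta_gW+W\Delta\Omega^m$. With $R=|x|$ and $4m(m+1)=2mN=N(N-2)$,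
\begin{equation}\label{eq:radial}
\Delta(1+R^2)^{-m}=-\frac{2mN}{(1+R^2)^{m+1}}+\frac{4m(m+1)R^2}{(1+R^2)^{m+2}}=-\frac{N(N-2)}{(1+R^2)^{m+2}},
\end{equation}
that is, $\Delta\Omega^m=-\kappa\,\Omega^{m+2}$. Hence $-\Delta u=\Omega^{m+2}\big(\kappa W-A^{-1}(AW')'\big)$. On the other side $|y|^{-t}u^p=\Omega^{t+mp}\sin^{-t}\theta\,W^p$, and $t+mp=m+2$.
\end{proof}

Formula \eqref{eq:radial} also shows that \eqref{eq:bubble} solves \eqref{eq:main} for $t=0$, where $mp=m+2$ and $p-1=2/m$. The following identity will be used twice. With $s=\sin\theta$,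
\begin{equation}\label{eq:pm}
\varphi''-(N-1)\tan\theta\,\varphi'=\kappa\varphi\qquad\text{for }\varphi=(1\pm s)^{-m}.
\end{equation}
Indeed, for $\varphi=(1-s)^{-m}$ we have $\varphi'=m\cos\theta\,(1-s)^{-m-1}$, and the left side is
\[
m(1-s)^{-m-1}\big[-s+(m+1)(1+s)-(2m+1)s\big]=m(m+1)(1-s)^{-m};
\]
the other sign follows by replacing $\theta$ with $-\theta$.

\begin{example}[$t=1$, $k\ge2$]
Let $W=C(1+s)^{-m}$. Since $A'/A=-(N-1)\tan\theta+\frac{k-1}{\sin\theta\cos\theta}$, identity \eqref{eq:pm} gives $A^{-1}(AW')'=\kappa W-m(k-1)\,C\,s^{-1}(1+s)^{-m-1}$. For $t=1$ we have $mp=m+1$, so $W$ solves the equation in \eqref{eq:BVP} when $C=(m(k-1))^m$. The boundary conditions hold because $W'=-mC\cos\theta\,(1+s)^{-m-1}$, and $\Omega^mW$ is the function \eqref{eq:t1}.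
\end{example}

The boundary condition at $\theta=0$ replaces the initial slope in the usual uniqueness theorem.

\begin{lemma}\label{lem:initial}
If $W_1,W_2$ solve \eqref{eq:BVP} and $W_1(0)=W_2(0)$, then $W_1=W_2$.
\end{lemma}

\begin{proof}
Since $AW_i'\to0$ and $W_i'=O(\theta^{1-t})$ is integrable at $0$, integrating the equation twice gives $W_i(\theta)=W_i(0)+\int_0^\theta A(r)^{-1}\int_0^rA(\kappa W_i-\sin^{-t}\xi\,W_i^p)\,d\xi\,dr$. For $0<\xi\le r\le\frac\pi4$ we have $A(\xi)/A(r)\le C(\xi/r)^{k-1}$, and $|W_1^p-W_2^p|\le C|W_1-W_2|$. As $t<k$ and $t<2$,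
\[
|W_1-W_2|(\theta)\le C\sup_{[0,\theta]}|W_1-W_2|\int_0^\theta r^{1-k}\int_0^r\xi^{k-1-t}\,d\xi\,dr\le C\theta^{2-t}\sup_{[0,\theta]}|W_1-W_2| .
\]
So $W_1=W_2$ near $0$, and then on $(0,\frac\pi2)$ by uniqueness for the regular initial value problem.
\end{proof}

\section{An equation on the line}\label{sec:line}

To compare two solutions of \eqref{eq:BVP} we want an energy whose derivative has a known sign. The equation has three variable coefficients, and we first remove two of them. Any second order linear equation becomes $\ddot g=\frac14g$ if one takes as new variable the logarithm of the ratio of two positive solutions and divides the unknown by their geometric mean. The two solutions to use are those adapted to the two boundary conditions.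

\subsection{The linear solutions}

Put $a=n-2\ge0$, $b=k-2\ge-1$ and $\xi=\frac\pi2-\theta$. Then $a+b+1=N-2=2m$, $A\sim\theta^{b+1}$ as $\theta\to0$, and $A\sim\xi^{a+1}$ as $\xi\to0$.

\begin{lemma}\label{lem:linear}
The equation $(A\varphi')'=\kappa A\varphi$ on $(0,\frac\pi2)$ has a unique solution $\varphi_0$ with $\varphi_0\to1$, $A\varphi_0'\to0$ as $\theta\to0$, and a unique solution $\varphi_1$ with $\varphi_1\to1$, $A\varphi_1'\to0$ as $\xi\to0$. They satisfy $\varphi_0,\varphi_1\ge1$ and $\varphi_0'>0>\varphi_1'$, and $c=A(\varphi_0'\varphi_1-\varphi_0\varphi_1')$ is a positive constant.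
\begin{enumerate}
\item[(a)] As $\theta\to0$: $A\varphi_0'=O(\theta^k)$, $A\varphi_1'\to-c$, and $\varphi_1\sim\frac cb\theta^{-b}$ if $k\ge3$, $\varphi_1\sim c\log\frac1\theta$ if $k=2$, while $\varphi_1$ has a finite limit $\varphi_1(0)$ if $k=1$.
\item[(b)] As $\xi\to0$: $A\varphi_1'=O(\xi^n)$, $A\varphi_0'\to c$, and $\varphi_0\sim\frac ca\xi^{-a}$ if $n\ge3$, $\varphi_0\sim c\log\frac1\xi$ if $n=2$.
\end{enumerate}
\end{lemma}

\begin{proof}
The substitution $\theta\leftrightarrow\xi$ exchanges $k$ and $n$ in $A$, so it suffices to construct $\varphi_0$ and to prove (a), for arbitrary integers $k,n\ge1$. The conditions on $\varphi_0$ are equivalent to $\varphi_0=1+\mathcal I\varphi_0$ with $\mathcal I\varphi(\theta)=\int_0^\theta A(r)^{-1}\int_0^r\kappa A\varphi$. Fix $\theta_1<\frac\pi2$. There is $C$ with $\kappa A(r')/A(r)\le C$ for $0<r'\le r\le\theta_1$, so $|\mathcal I^j\varphi|\le C^j\theta^{2j}\sup|\varphi|/(2j)!$ on $[0,\theta_1]$. Hence $\varphi_0=\sum_j\mathcal I^j1$ is the unique solution,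 and $\varphi_0\ge1$. From $A\varphi_0'=\int_0^\theta\kappa A\varphi_0$ we get $\varphi_0'>0$ and $A\varphi_0'=O(\theta^k)$. The Wronskian $c$ has derivative zero and is positive by the signs of $\varphi_i,\varphi_i'$. Integrating $(\varphi_1/\varphi_0)'=-c/(A\varphi_0^2)\sim-c\,\theta^{-b-1}$ gives the behavior of $\varphi_1$. In all cases $\theta^k\varphi_1\to0$, so $A\varphi_1'=(A\varphi_0'\varphi_1-c)/\varphi_0\to-c$.
\end{proof}

\subsection{The change of variables}

Let
\[
\tau=\log\frac{\varphi_0}{\varphi_1},\qquad\frac{d\tau}{d\theta}=\frac c{A\varphi_0\varphi_1}>0,\qquad K=c^{-2}A^2\sin^{-t}\theta\,(\varphi_0\varphi_1)^{\frac{p+3}2}.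
\]
By Lemma~\ref{lem:linear}, $\tau$ maps $(0,\frac\pi2)$ onto $(\tau_0,\infty)$, where $\tau_0=-\infty$ if $k\ge2$ and $\tau_0=-\log\varphi_1(0)$ if $k=1$. A dot denotes $d/d\tau$.

\begin{lemma}\label{lem:transform}
Let $W$ solve \eqref{eq:BVP} and put
\[
g=\frac W{\sqrt{\varphi_0\varphi_1}},\qquad F_0=\frac Ac\,(\varphi_0'W-\varphi_0W'),\qquad F_1=\frac Ac\,(\varphi_1W'-\varphi_1'W).
\]
Then
\begin{equation}\label{eq:line}
-\ddot g+\tfrac14g=Kg^p,\qquad\tfrac12g-\dot g=e^{-\tau/2}F_0,\qquad\tfrac12g+\dot g=e^{\tau/2}F_1 .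
\end{equation}
Moreover $F_0,F_1>0$ on $(0,\frac\pi2)$, and $F_0F_1\to0$ at both ends.
\end{lemma}

\begin{proof}
From the formula for $d\tau/d\theta$ and from $c=A\varphi_0\varphi_1(\varphi_0'/\varphi_0-\varphi_1'/\varphi_1)$,
\[
\dot g=\frac Ac\sqrt{\varphi_0\varphi_1}\,\Big(W'-\frac W2\Big(\frac{\varphi_0'}{\varphi_0}+\frac{\varphi_1'}{\varphi_1}\Big)\Big),\qquad\frac g2=\frac Ac\sqrt{\varphi_0\varphi_1}\,\frac W2\Big(\frac{\varphi_0'}{\varphi_0}-\frac{\varphi_1'}{\varphi_1}\Big).
\]
Adding and subtracting gives the last two identities in \eqref{eq:line}. The equations for $W$ and $\varphi_i$ give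
\[
cF_0'=W(A\varphi_0')'-\varphi_0(AW')'=A\sin^{-t}\theta\,\varphi_0W^p>0,\qquad cF_1'=-A\sin^{-t}\theta\,\varphi_1W^p<0 .
\]
Since $\dot F_1=e^{-\tau/2}(\ddot g-\frac14g)$ and $\dot F_1=c^{-1}A\varphi_0\varphi_1F_1'$, we obtain $\ddot g-\frac14g=-c^{-2}A^2\sin^{-t}\theta\,(\varphi_0\varphi_1)^{3/2}W^p=-Kg^p$.

As $\theta\to0$, $F_0\to0$ because $A\varphi_0'\to0$ and $AW'\to0$. Also $A\varphi_1W'=O(\theta^{k-t}\varphi_1)\to0$, since $\theta^{k-t}\varphi_1$ is of order $\theta^{2-t}$, $\theta^{2-t}\log\frac1\theta$, $\theta^{1-t}$ for $k\ge3$, $k=2$, $k=1$; hence $F_1\to W(0)$. As $\xi\to0$, $F_1\to0$ because $AW'$ and $A\varphi_1'$ are $O(\xi^n)$, and $F_0\to W(\frac\pi2)$ because $\xi^n\varphi_0\to0$. Thus $F_0$ increases from $0$, $F_1$ decreases to $0$, and both are bounded.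
\end{proof}

The energy of a solution is
\begin{equation}\label{eq:energy}
E=\tfrac12\dot g^2-\tfrac18g^2+\frac{Kg^{p+1}}{p+1}=-\tfrac12F_0F_1+\frac{Kg^{p+1}}{p+1},\qquad\dot E=\frac{\dot Kg^{p+1}}{p+1}.
\end{equation}
To see what to expect, suppose for a moment that $K$ is a positive constant on $\mathbb R$. Then the equation has the solutions $g=\big(\frac{p+1}{8K}\big)^{1/(p-1)}\cosh^{-2/(p-1)}\big(\frac{p-1}4(\tau-\tau_1)\big)$, $\tau_1\in\mathbb R$, all with $E\equiv0$, and there is no uniqueness. A weight with one hump destroys the translation invariance and makes the energy rise and then fall between nonnegative end values.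

\begin{definition}
A $C^1$ function on $(0,\frac\pi2)$ is \emph{unimodal} if it is not constant and there is $\theta_*\in[0,\frac\pi2]$ such that it is nondecreasing on $(0,\theta_*)$ and nonincreasing on $(\theta_*,\frac\pi2)$.
\end{definition}

\begin{proposition}\label{prop:unique}
If $K$ is unimodal, then \eqref{eq:BVP} has at most one solution.
\end{proposition}

\begin{proof}
Let $W$ be a solution. By \eqref{eq:energy} and Lemma~\ref{lem:transform}, $\liminf E\ge0$ at both ends, and $E$ is nondecreasing on $(0,\theta_*)$ and nonincreasing on $(\theta_*,\frac\pi2)$. Hence $E\ge0$. Also $E\not\equiv0$, because $\dot K\not\equiv0$.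

Suppose that $\widetilde W$ is a second solution, with associated $\tilde g,\widetilde F_0,\widetilde F_1,\widetilde E$. By Lemma~\ref{lem:initial} we may assume $\widetilde W(0)>W(0)$. The ratio $\nu=\tilde g/g=\widetilde W/W$ has finite positive limits at both ends, and $\nu>1$ near $\tau_0$. Its monotonicity is recorded by the Wronskian
\[
J=g\dot{\tilde g}-\tilde g\dot g=g^2\dot\nu=\frac Ac\,(W\widetilde W'-\widetilde WW'),\qquad\dot J=-Kg\tilde g\,(\tilde g^{p-1}-g^{p-1}).
\]
We have $J\to0$ at $\tau_0$, and $\dot J<0$ where $\nu>1$; so $J<0$ near $\tau_0$. To compare the energies, we weight them so that the terms containing $K$ cancel: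
\[
\Phi=\widetilde E-\nu^{p+1}E=-\tfrac12\widetilde F_0\widetilde F_1+\tfrac12\nu^{p+1}F_0F_1 .
\]
Then $\Phi\to0$ at both ends. By \eqref{eq:energy}, $\dot{\widetilde E}=\nu^{p+1}\dot E$, so
\[
\dot\Phi=-(p+1)\nu^p\,\dot\nu\,E,
\]
and $\Phi$ is nondecreasing as long as $J<0$.

\emph{Case 1: $J$ has a first zero $\tau_1$.} On $(\tau_0,\tau_1)$ the ratio $\nu$ is decreasing. If $\nu(\tau_1)\ge1$, then $\nu>1$ and $\dot J<0$ on $(\tau_0,\tau_1)$, so $J(\tau_1)<0$; hence $\nu(\tau_1)<1$. At $\tau_1$ we have $\tilde g=\nu g$ and $\dot{\tilde g}=\nu\dot g$, so $\widetilde F_i=\nu F_i$ by \eqref{eq:line}, and $\Phi(\tau_1)=-\frac12(\nu^2-\nu^{p+1})F_0F_1<0$ since $p>1$. But $\Phi$ is nondecreasing on $(\tau_0,\tau_1)$ with limit $0$ at $\tau_0$.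

\emph{Case 2: $J<0$ on $(\tau_0,\infty)$.} Then $\Phi$ is nondecreasing with limit $0$ at both ends, so $\Phi\equiv0$ and $\dot\nu E\equiv0$. As $\dot\nu<0$, this gives $E\equiv0$.

Both cases are contradictory.
\end{proof}

\section{The weight has a single hump}\label{sec:hump}

\begin{proposition}\label{prop:hump}
For $N\ge3$, $1\le k<N$, $0<t<\min\{2,k\}$ the function $K$ is unimodal. Consequently \eqref{eq:BVP} has at most one solution.
\end{proposition}

Put $\gamma=\frac2{p+3}=\frac{N-2}{2N-2-t}$. It is equivalent to show that $M=(A^2\sin^{-t}\theta)^\gamma\varphi_0\varphi_1=(c^2K)^\gamma$ is unimodal.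

\subsection{Two explicit cases}

\begin{proof}[Proof of Proposition~\ref{prop:hump} for $k=1$]
Here $A=\cos^{N-1}\theta$, and the linear equation is \eqref{eq:pm}. With $s=\sin\theta$, the normalizations of Lemma~\ref{lem:linear} give $\varphi_1=2^m(1+s)^{-m}$ and $\varphi_0=\frac12\big((1+s)^{-m}+(1-s)^{-m}\big)$. Therefore
\[
M=2^{m-1}s^{-t\gamma}\Big[(1-s^2)^{(N-1)\gamma}(1+s)^{-2m}+(1-s^2)^{(N-1)\gamma-m}\Big].
\]
Since $(N-1)\gamma-m=\frac{mt}{2N-2-t}>0$, every factor is decreasing in $s$. So $M$ is strictly decreasing, and it is unimodal with $\theta_*=0$.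
\end{proof}

The case $k\ge2$ has a different shape, which the next example displays.

\begin{example}[$N=5$, $k=3$, $0<t<2$]\label{ex:53}
Here $n=3$, $A=h^2$ with $h=\sin\theta\cos\theta$, $\kappa=\frac{15}4$, $\gamma=\frac3{8-t}$. For $\psi=h\varphi$ one has $(h^2\varphi')'=h\psi''-h''\psi$ and $h''=-4h$, so the linear equation reads $\psi''=-\frac14\psi$. The solutions $\psi=2\sin\frac\theta2$ and $\psi=2\sin\frac\xi2$ give
\[
\varphi_0=\frac1{\cos\theta\,\cos(\theta/2)},\qquad\varphi_1=\frac1{\sin\theta\,\cos(\xi/2)} .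
\]
Using $\sin\theta\tan\frac\theta2=1-\cos\theta$ and $\cos\theta\tan\frac\xi2=1-\sin\theta$,
\begin{align*}
h\,(\log\varphi_0\varphi_1)'&=\sin^2\theta-\cos^2\theta+\tfrac12\cos\theta(1-\cos\theta)-\tfrac12\sin\theta(1-\sin\theta),\\
h\,\gamma\,(\log A^2\sin^{-t}\theta)'&=\gamma\big((4-t)\cos^2\theta-4\sin^2\theta\big)=3\cos^2\theta-4\gamma .
\end{align*}
The sum is $\frac32-\frac{12}{8-t}+\frac12(\cos\theta-\sin\theta)$, that is,
\[
h\,(\log M)'=w_0-w,\qquad w=\tfrac12(1+\sin\theta-\cos\theta),\qquad w_0=\frac{2(2-t)}{8-t}\in(0,1).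
\]
The function $w$ increases from $0$ to $1$ and does not depend on $t$; the parameter $t$ only sets the level $w_0$. So $M$ increases until $w=w_0$ and decreases afterwards.
\end{example}

We show that for all $k\ge2$ there is such a function $w$, running between $0$ and $1$ and crossing each level in $(0,1)$ in one direction only. From now on $k\ge2$, so $a,b\ge0$ are integers.

\subsection{The function $w$}

The solutions $\varphi_i$ behave like powers at both ends, so we use a variable that is logarithmic at both ends: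
\[
\eta=-\log\tan\theta\in\mathbb R,\qquad D=\frac d{d\eta}=-\sin\theta\cos\theta\,\frac d{d\theta},\qquad X=\cos^2\theta,\qquad Z=\sin^2\theta .
\]
Then $X+Z=1$, $DX=2XZ=-DZ$, $X/Z=e^{2\eta}$, $D\log\sin\theta=-X$, $D\log\cos\theta=Z$; the end $\eta\to-\infty$ is $\theta\to\frac\pi2$. Let $B=\cos^a\theta\sin^b\theta=A/(\sin\theta\cos\theta)$ and $L=bX-aZ=-D\log B$. Since $BD\varphi=-A\varphi'$, the linear equation becomes $D(BD\varphi)=\kappa XZB\varphi$, or $D^2\varphi=LD\varphi+\kappa XZ\varphi$. Thus $\alpha_i=D\log\varphi_i$ satisfy $\alpha_0<0<\alpha_1$ and the Riccati equation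
\begin{equation}\label{eq:riccati}
D\alpha_i=\kappa XZ+L\alpha_i-\alpha_i^2 .
\end{equation}
We have $D\log(A^2\sin^{-t}\theta)=2(n-1)Z-(2k-2-t)X=2(n-1)-(2N-2-t)X$, and $\gamma(2N-2-t)=a+b+1$. Hence
\begin{equation}\label{eq:DM}
D\log M=w-w_0,
\end{equation}
where
\[
w=(a+1)-(a+b+1)X+\alpha_0+\alpha_1,\qquad w_0=(n-1)(1-2\gamma)=\frac{(n-1)(2-t)}{2N-2-t}.
\]
The function $w$ depends only on $a$ and $b$. We have $0<w_0<1$, because $n-1\le N-2$ and $2N-2-t-(N-2)(2-t)=2+t(N-3)>0$. Put
\[
d=\alpha_1-\alpha_0>0,\qquad\bar w=1-w,\qquad Y=w-Z=X-\bar w=\alpha_0+\alpha_1-L .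
\]
Write $\alpha_i=-(A\varphi_i')/(B\varphi_i)$ and use Lemma~\ref{lem:linear}. As $\xi\to0$, $B\sim\xi^a$, so $\alpha_1=O(\xi^2)$, and $\alpha_0\sim-c\,\xi^{-a}/\varphi_0\to-a$, also for $a=0$. As $\theta\to0$, $B\sim\theta^b$, so $\alpha_0=O(\theta^2)$ and $\alpha_1\sim c\,\theta^{-b}/\varphi_1\to b$. Therefore
\begin{equation}\label{eq:limits}
(w,d)\to(1,a)\ \text{ as }\eta\to-\infty,\qquad(w,d)\to(0,b)\ \text{ as }\eta\to+\infty .
\end{equation}
(For $k=1$ one has $\alpha_1\to0$ and $w\to-b=1$ as $\eta\to+\infty$, which is why that case is separate.)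

\begin{proposition}\label{prop:cross}
Let $a,b\ge0$ be integers and $\ell\in(0,1)$. There are no $\eta_1<\eta_2$ with $w(\eta_1)<\ell<w(\eta_2)$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:hump} for $k\ge2$, given Proposition~\ref{prop:cross}]
By \eqref{eq:DM} and \eqref{eq:limits}, $M$ is not constant and $\eta_*=\inf\{\eta:w(\eta)<w_0\}$ is finite. We have $w\ge w_0$ on $(-\infty,\eta_*)$. If $w(\eta_2)>w_0$ for some $\eta_2>\eta_*$, there would be $\eta_1\in[\eta_*,\eta_2)$ with $w(\eta_1)<w_0$, against Proposition~\ref{prop:cross}. So $M$ is nondecreasing and then nonincreasing in $\eta$, hence also in $\theta$.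
\end{proof}

\subsection{A second order equation for $w$}

An upward crossing forces a local minimum or a local maximum of $w$. We therefore look for an equation that gives the sign of $D^2w$ at critical points in terms of $w$ and $\eta$ alone.

\begin{lemma}\label{lem:system}
With $T=X(b^2-w^2)+Z(a^2-\bar w^2)$ and $\Gamma=Xw(b^2-w^2)-Z\bar w(a^2-\bar w^2)$,
\begin{equation}\label{eq:system}
Dd=-Yd,\qquad Dw=\tfrac12(T-d^2),\qquad D^2w=-3Y\,Dw+\Gamma .
\end{equation}
In particular $d^2=T$ at each critical point of $w$, $\Gamma\ge0$ at each local minimum, and $\Gamma\le0$ at each local maximum.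
\end{lemma}

\begin{proof}
Subtracting the equations \eqref{eq:riccati} gives $Dd=(L-\alpha_0-\alpha_1)d=-Yd$. Adding them, with $\Sigma=\alpha_0+\alpha_1$ and $\alpha_0^2+\alpha_1^2=\frac12(\Sigma^2+d^2)$, gives $D\Sigma=2\kappa XZ+\frac12L^2-\frac12Y^2-\frac12d^2$. Now $L^2=a^2Z+b^2X-(a+b)^2XZ$, and $4\kappa=(a+b+1)(a+b+3)$, so that $4\kappa-4(a+b+1)=(a+b)^2-1$. Since $Dw=D\Sigma-2(a+b+1)XZ$,
\[
2Dw=a^2Z+b^2X-XZ-Y^2-d^2 ,
\]
and $XZ+(w-Z)^2=w^2-2Zw+Z=Xw^2+Z\bar w^2$. This is the second identity. Differentiate it. We have $D(d^2)=-2Yd^2=-2YT+4YDw$, and, since $Z\bar w-Xw=-Y$,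
\[
DT=2XZ\big[(b^2-w^2)-(a^2-\bar w^2)\big]-2Y\,Dw .
\]
Hence $D^2w=-3YDw+X(b^2-w^2)(Z+Y)+Z(a^2-\bar w^2)(Y-X)$, and $Z+Y=w$, $Y-X=-\bar w$.
\end{proof}

The rest of the argument uses only \eqref{eq:limits}, \eqref{eq:system}, $d>0$ and $X/Z=e^{2\eta}$. These are unchanged by the substitution
\begin{equation}\label{eq:sym}
\eta\to-\eta,\qquad a\leftrightarrow b,\qquad X\leftrightarrow Z,\qquad w\leftrightarrow\bar w,\qquad d\to d,
\end{equation}
under which $D,Y,\Gamma$ change sign and $T$ is fixed. The statement of Proposition~\ref{prop:cross} is also unchanged, with $\ell$ replaced by $1-\ell$.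

The sign of $\Gamma$ is easy to read only when $0\le w\le1$, so we confine $w$ first.

\begin{lemma}\label{lem:bounds}
\begin{enumerate}
\item[(i)] If $b\ge1$, then $d^2\ge a^2Z$ and $w\le1$, and $w<1$ at every local maximum of $w$.
\item[(ii)] If $a\ge1$, then $d^2\ge b^2X$ and $w\ge0$, and $w>0$ at every local minimum of $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
Statement (ii) is the image of (i) under \eqref{eq:sym}, so we prove (i). The bound on $d^2$ is trivial for $a=0$. Let $a\ge1$ and $H=d^2/Z$. Then $DH=2(X-Y)H=2\bar wH$, with $H\to a^2$ at $-\infty$ and $H\to\infty$ at $+\infty$ because $d\to b\ge1$. If $\inf H<a^2$, the infimum is attained. At such a point $\bar w=0$ and $0\le D^2H=-2H\,Dw$, whereas $2Dw=X(b^2-1)+Za^2-d^2>0$. This contradiction proves $d^2\ge a^2Z$.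

Suppose $\sup w>1$. By \eqref{eq:limits} the supremum is attained. There $\bar w<0$, and $T=d^2\ge a^2Z$ gives $X(b^2-w^2)\ge Z\bar w^2>0$. Writing $w=1-\bar w$ in $\Gamma$ we find $\Gamma=X(b^2-w^2)-\bar wT=X(b^2-w^2)-\bar wd^2>0$, which is impossible at a maximum.

Finally, let $w=1$ at a local maximum. Then $\Gamma=X(b^2-1)\le0$ forces $b=1$. The last identity in \eqref{eq:system}, with $Y=w-Z$, is a second order equation for $w$ with smooth coefficients, and for $b=1$ the constant $1$ solves it. By uniqueness for the initial value problem $w\equiv1$, which contradicts \eqref{eq:limits}.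
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cross}]
Suppose $\eta_1<\eta_2$ and $w(\eta_1)<\ell<w(\eta_2)$. Since $w\to1>\ell$ at $-\infty$, the minimum of $w$ over $(-\infty,\eta_2]$ is attained at some $\eta_-<\eta_2$, with value $w_-<\ell$. Since $w\to0<\ell$ at $+\infty$, the maximum of $w$ over $[\eta_-,\infty)$ is attained at some $\eta_+>\eta_-$, with value $w_+>\ell$. These are local extrema, so $\Gamma(\eta_-)\ge0\ge\Gamma(\eta_+)$. As $a$ and $b$ are integers, each is either $0$ or at least $1$.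

\emph{Case $a=b=0$.} Here $2Dw=-Xw^2-Z\bar w^2-d^2<0$, so $w$ has no critical point.

\emph{Case $a\ge1$, $b=0$.} By Lemma~\ref{lem:bounds}(ii), $0<w_-<1$, so $\bar w_-=1-w_-\in(0,1)$ and $\Gamma(\eta_-)=-Xw_-^3-Z\bar w_-(a^2-\bar w_-^2)<0$, a contradiction.

\emph{Case $a=0$, $b\ge1$.} This is the image of the previous case under \eqref{eq:sym}.

\emph{Case $a,b\ge1$.} By Lemma~\ref{lem:bounds}, $0<w_-<w_+<1$. For $w\in(0,1)$ the sign of $\Gamma$ is the sign of $X/Z-h(w)$, where
\[
h(w)=\frac{\bar w(a^2-\bar w^2)}{w(b^2-w^2)}>0 .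
\]
The function $h$ is strictly decreasing in $w$. Indeed, using $a,b\ge1$ and then $1-w^2=\bar w(1+w)$, $1-\bar w^2=w(1+\bar w)$,
\begin{align*}
\frac{d\log h}{d\bar w}&=\frac1{\bar w}-\frac{2w}{b^2-w^2}+\frac1w-\frac{2\bar w}{a^2-\bar w^2}\\
&\ge\frac1{\bar w}-\frac{2w}{1-w^2}+\frac1w-\frac{2\bar w}{1-\bar w^2}=\frac1{1+w}+\frac1{1+\bar w}>0 .
\end{align*}
Hence $e^{2\eta_+}\le h(w_+)<h(w_-)\le e^{2\eta_-}$, which contradicts $\eta_-<\eta_+$.
\end{proof}

\section{Analytic preliminaries}\label{sec:prelim}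

We turn to the partial differential equation.

\subsection{The Hardy--Sobolev inequality and test functions}

Since $t<k$,
\begin{equation}\label{eq:growth}
\omega(B_r(x))\le Cr^{N-t}\qquad\text{for all balls.}
\end{equation}
Indeed, if the ball lies in $\{|y|\ge r\}$ the weight is at most $r^{-t}$ on it; otherwise it lies in $\{|y|<3r\}$ and its measure is at most $Cr^{k-t}r^{N-k}$. The Maz'ya--Adams theorem \cite[Theorem~7.2.2]{AH} states: if $1<P<q<\infty$, $0<\alpha P<N$, and a positive measure $\omega$ satisfies $\omega(B_r(x))\le Cr^{q(N-\alpha P)/P}$ for all balls, then the Riesz potential $I_\alpha f=|x|^{\alpha-N}*f$ is bounded from $L^P(\mathbb R^N)$ to $L^q(\omega)$. Take $\alpha=1$, $P=2$, $q=p+1>2$; the exponent is $m(p+1)=N-t$. Since $|\varphi|\le CI_1|\nabla\varphi|$ for $\varphi\in C_c^\infty$, inequality \eqref{eq:HS} follows, for general $\varphi$ by density.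

Let $u$ be a solution. By \eqref{eq:HS} applied to $u$ times a cutoff, $u^p\in L^{(p+1)/p}_{loc}(\omega)$. If $\varphi\in H^1$ has compact support, its mollifications converge in $H^1$ and, by \eqref{eq:HS}, in $L^{p+1}(\omega)$, so $\varphi$ is an admissible test function. If $u\in D^{1,2}(\mathbb R^N)$, both sides of the weak equation are continuous on $D^{1,2}(\mathbb R^N)$, so every $\varphi\in D^{1,2}(\mathbb R^N)$ is admissible. The comparison arguments below use test functions of the following type.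

\begin{lemma}\label{lem:trunc}
Let $\mathcal O\subset\mathbb R^N$ be open and $f\in C(\overline{\mathcal O})\cap H^1_{loc}(\mathcal O)$ with $f=0$ on $\partial\mathcal O$, $\limsup_{|x|\to\infty}f\le0$, and $\nabla f\in L^2(\{f>0\})$. Then $\psi=f^+\chi_{\mathcal O}\in D^{1,2}(\mathbb R^N)$ and $\nabla\psi=\chi_{\{f>0\}}\nabla f$.
\end{lemma}

\begin{proof}
For $\varepsilon>0$ the function $(f-\varepsilon)^+\chi_{\mathcal O}$ is in $H^1$ with compact support in $\mathcal O$. As $\varepsilon\to0$ it converges to $\psi$ pointwise, and its gradient $\chi_{\{f>\varepsilon\}}\nabla f$ converges in $L^2$.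
\end{proof}

\subsection{Minimum principles}

Call $f\in L^1_{loc}$ superharmonic if $-\Delta f\ge0$ in the sense of distributions. The mollifications of $f$ are smooth and superharmonic, so their value at a point is at least their mean over any ball centered there. For continuous $f$ this inequality passes to the limit and yields two facts.
\begin{enumerate}
\item[(M1)] A continuous nonnegative superharmonic function on a connected open set is positive or identically zero.
\item[(M2)] If $f\ge0$ is continuous on $\{|x-x_0|\ge\rho\}$ and superharmonic in $\{|x-x_0|>\rho\}$, then $f(x)\ge\rho^{N-2}\big(\min_{\partial B_\rho(x_0)}f\big)|x-x_0|^{2-N}$ there.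
\end{enumerate}
For (M2), let $c_0$ be the coefficient of $|x-x_0|^{2-N}$. The function $f-c_0|x-x_0|^{2-N}+c_0R^{2-N}$ is superharmonic in $\{\rho<|x-x_0|<R\}$ and nonnegative on the boundary, hence nonnegative by (M1) applied to it minus its minimum; let $R\to\infty$.

\subsection{Regularity}

\begin{lemma}\label{lem:reg}
A solution $u\not\equiv0$ is continuous and positive on $\mathbb R^N$ and smooth on $\{y\ne0\}$.
\end{lemma}

\begin{proof}
\emph{Integrability.} Because the exponent is critical, \eqref{eq:HS} gives no gain by itself; the gain comes from the smallness of $\int u^{p+1}d\omega$ on small balls. Let $\beta\ge0$ and $u\in L^{2\beta+2}_{loc}$. Let $u_L=\min(u,L)$, $f_L=uu_L^\beta$, and let $\zeta$ be a cutoff function supported in a ball $B_\rho$. Test with $\zeta^2uu_L^{2\beta}\in H^1$. The derivative of $u\mapsto uu_L^{2\beta}$ is at least $u_L^{2\beta}$, and the cross term satisfies $2|\zeta uu_L^{2\beta}\nabla u\cdot\nabla\zeta|\le\frac12\zeta^2u_L^{2\beta}|\nabla u|^2+2f_L^2|\nabla\zeta|^2$.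 With $|\nabla f_L|\le(\beta+1)u_L^\beta|\nabla u|$ this gives
\[
\int|\nabla(\zeta f_L)|^2\le C_\beta\int u^{p-1}(\zeta f_L)^2d\omega+C_\beta\int|\nabla\zeta|^2f_L^2 .
\]
By H\"older's inequality and \eqref{eq:HS} the first term on the right is at most $C_\beta C_H\big(\int_{B_\rho}u^{p+1}d\omega\big)^{\frac{p-1}{p+1}}\int|\nabla(\zeta f_L)|^2$, and it is absorbed when $\rho$ is small. Letting $L\to\infty$ gives $\zeta u^{\beta+1}\in H^1$. By covering, $u^{\beta+1}\in H^1_{loc}$, so $u\in L_{loc}^{(2\beta+2)N/(N-2)}$. Iterating from $\beta=0$, we get $u^{\beta+1}\in H^1_{loc}$ for all $\beta$, and by \eqref{eq:HS} $u\in L^r_{loc}(\omega)$ for all $r<\infty$.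

\emph{Continuity.} Fix a ball $B$ and let $f=|y|^{-t}u^p\chi_B\in L^1$. Since $t<2$ there is $r'>1$ with $(N-2)r'<N-t$; let $\frac1r+\frac1{r'}=1$. Summing \eqref{eq:growth} over the annuli $2^{-j-1}\delta\le|x-\xi|<2^{-j}\delta$,
\[
\int_{B_\delta(x)}|x-\xi|^{2-N}f(\xi)\,d\xi\le\Big(\int_Bu^{pr}d\omega\Big)^{1/r}\Big(C\delta^{N-t-(N-2)r'}\Big)^{1/r'} .
\]
Hence the Newtonian potential of $f$ is the uniform limit, as $\delta\to0$, of the continuous functions obtained by replacing the kernel with $\min(|x-\xi|^{2-N},\delta^{2-N})$. The difference of $u$ and the potential is distributionally harmonic in $B$, hence smooth. So $u$ is continuous, and positive by (M1). On $\{y\ne0\}$ the right side of \eqref{eq:main} is a smooth function of $x$ and $u>0$, and interior elliptic estimates give smoothness by iteration.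
\end{proof}

\subsection{Inversions}

For $x_0=(0,z_0)$ and $\lambda>0$ let
\[
x^*=x_0+\frac{\lambda^2(x-x_0)}{|x-x_0|^2},\qquad q=\frac\lambda{|x-x_0|},\qquad u_{x_0,\lambda}(x)=q^{N-2}u(x^*).
\]
The map $u\mapsto u_{x_0,\lambda}$ is an involution, $dx^*=q^{2N}dx$, and $\Delta(\varphi_{x_0,\lambda})=q^{N+2}(\Delta\varphi)(x^*)$. For $\varphi\in C_c^\infty(\mathbb R^N\setminus\{x_0\})$ this gives $\int u_{x_0,\lambda}\Delta\varphi_{x_0,\lambda}=\int u\Delta\varphi$. Because the center lies on $\{y=0\}$, we have $|y^*|=q^2|y|$, and $(N-2)(p+1)+2t=2N$ gives $\int u_{x_0,\lambda}^p\varphi_{x_0,\lambda}\,d\omega=\int u^p\varphi\,d\omega$. So $u_{x_0,\lambda}$ solves \eqref{eq:main} weakly in $\mathbb R^N\setminus\{x_0\}$ whenever $u$ is a solution.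

\section{Moving spheres centered on $\{y=0\}$}\label{sec:spheres}

\begin{proposition}\label{prop:spheres}
Let $u\not\equiv0$ be a solution. For every $x_0\in\{0\}\times\mathbb R^{N-k}$ there is $\bar\lambda>0$ with $u_{x_0,\bar\lambda}=u$ on $\mathbb R^N\setminus\{x_0\}$. In particular $u\le C(1+|x|)^{2-N}$.
\end{proposition}

The decay follows from the symmetry, since $u(x)=q^{N-2}u(x^*)$ with $x^*$ in a bounded set. After a translation in $z$ we may take $x_0=0$; write $u_\lambda=u_{0,\lambda}$. Spheres suit the problem because nothing is known about $u$ at infinity, whereas $u_\lambda$ always decays like $|x|^{2-N}$, the smallest decay that (M2) allows for $u$. We compare $u_\lambda$ with $u$ outside $B_\lambda$, increase $\lambda$ from $0$, and show that the comparison breaks down at a finite radius, where it can only do so by equality. The tool near the sphere is a maximum principle for sets of small measure.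

\begin{lemma}\label{lem:narrow}
Given $R>0$ there is $\varepsilon_0>0$ with the following property. If $0<\lambda\le R$ and the set $\{|x|>\lambda,\ u_\lambda>u\}$ is bounded with $\omega$-measure at most $\varepsilon_0$, then it is empty.
\end{lemma}

\begin{proof}
Let $\mathcal E$ be the set and $M_R=\max_{\overline B_R}u$; then $u_\lambda\le M_R$ on $\{|x|\ge\lambda\}$. By Lemma~\ref{lem:trunc}, $\psi=(u_\lambda-u)^+\chi_{\{|x|>\lambda\}}$ is in $H^1$, and it has compact support in $\mathbb R^N\setminus\{0\}$. Testing both equations with $\psi$ and using H\"older's inequality and \eqref{eq:HS},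
\[
\int|\nabla\psi|^2=\int(u_\lambda^p-u^p)\psi\,d\omega\le pM_R^{p-1}\int\psi^2d\omega\le pM_R^{p-1}\omega(\mathcal E)^{\frac{p-1}{p+1}}C_H\int|\nabla\psi|^2 .
\]
If the last constant is less than $1$, then $\psi=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:spheres}]
\emph{Step 1: $u_\lambda\le u$ on $\{|x|\ge\lambda\}$ for small $\lambda$.} Take $R=1$ in Lemma~\ref{lem:narrow} and fix $\rho\in(0,1]$ with $\omega(B_\rho)\le\varepsilon_0$. On $\{|x|\ge\rho\}$ we have $u\ge\rho^{N-2}(\min_{\partial B_\rho}u)|x|^{2-N}$ by (M2), and $u_\lambda\le\lambda^{N-2}M_1|x|^{2-N}$ for $\lambda\le\rho$. So for small $\lambda$ the set in Lemma~\ref{lem:narrow} lies in $B_\rho$, and it is empty. Define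
\[
\bar\lambda=\sup\{\lambda>0:\ u_{\lambda'}\le u\text{ on }\{|x|\ge\lambda'\}\text{ for all }\lambda'\in(0,\lambda]\}\in(0,\infty].
\]

\emph{Step 2: if $\bar\lambda<\infty$, then $u_{\bar\lambda}=u$.} By continuity $f=u-u_{\bar\lambda}\ge0$ on $\{|x|\ge\bar\lambda\}$, and $-\Delta f=|y|^{-t}(u^p-u_{\bar\lambda}^p)\ge0$ in $\{|x|>\bar\lambda\}$. Suppose $f\not\equiv0$. Take $R=\bar\lambda+1$ and fix $\delta\in(0,1)$ such that $\{\bar\lambda\le|x|\le\bar\lambda+\delta\}$ has $\omega$-measure at most $\varepsilon_0$. By (M1) and (M2), $f\ge c_\delta|x|^{2-N}$ on $\{|x|\ge\bar\lambda+\delta\}$ with $c_\delta>0$. Since $|x|^{N-2}u_\lambda(x)=\lambda^{N-2}u(\lambda^2x/|x|^2)$ and $u$ is uniformly continuous on bounded sets, $|x|^{N-2}|u_\lambda-u_{\bar\lambda}|\le c_\delta$ on $\{|x|\ge\bar\lambda\}$ for $\lambda\in[\bar\lambda,\bar\lambda+\varepsilon]$, with some $\varepsilon\in(0,\delta)$. For these $\lambda$ we have $u_\lambda\le u$ on $\{|x|\ge\bar\lambda+\delta\}$, and Lemma~\ref{lem:narrow} gives $u_\lambda\le u$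 on $\{|x|\ge\lambda\}$, against the definition of $\bar\lambda$. So $u=u_{\bar\lambda}$ on $\{|x|\ge\bar\lambda\}$, and everywhere because the transform is an involution.

\emph{Step 3: $\bar\lambda<\infty$.} Suppose $\bar\lambda=\infty$. For $|e|=1$, $r>r'>0$ and $\lambda^2=rr'$, the inequality $u_\lambda(re)\le u(re)$ reads $(r')^mu(r'e)\le r^mu(re)$. So $r\mapsto r^mu(re)$ is nondecreasing. This has two consequences that contradict each other.

First, $u\ge c_1|x|^{-m}$ on $\{|x|\ge1\}$ with $c_1>0$. In polar coordinates, by \eqref{eq:exponents},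
\begin{equation}\label{eq:infinite}
\int_{|x|>1}u^{p+1}d\omega\ge c_2\int_1^\infty r^{-(N-t)}r^{N-1-t}\,dr=\infty .
\end{equation}

Second, the linearized equation has a positive supersolution, which bounds the same integral. Let $f=T_{2,0}u-u$. Then $f\ge0$, $f(0)=(2^m-1)u(0)>0$, and by convexity $-\Delta f=|y|^{-t}\big((T_{2,0}u)^p-u^p\big)\ge p|y|^{-t}u^{p-1}f\ge0$, so $f>0$ by (M1). For bounded $\varphi\in H^1$ with compact support, $\varphi^2/f\in H^1$ is an admissible test function, and
\[
p\int u^{p-1}\varphi^2d\omega\le\int\nabla f\cdot\nabla\frac{\varphi^2}f=\int\Big(|\nabla\varphi|^2-\Big|\nabla\varphi-\frac\varphi f\nabla f\Big|^2\Big)\le\int|\nabla\varphi|^2 .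
\]
Take $\varphi=u\chi$ with $\chi$ Lipschitz of compact support. Testing \eqref{eq:main} with $u\chi^2$ gives $\int|\nabla(u\chi)|^2=\int u^{p+1}\chi^2d\omega+\int u^2|\nabla\chi|^2$, so
\[
(p-1)\int u^{p+1}\chi^2d\omega\le\int u^2|\nabla\chi|^2 .
\]
Let $\chi=\zeta^j$ with $j=\frac{p+1}{p-1}$, where $0\le\zeta\le1$, $\zeta=1$ on $B_R$, $\zeta=0$ off $B_{2R}$, $|\nabla\zeta|\le2/R$. Since $(j-1)(p+1)=2j$, we have $u^2\zeta^{2j-2}=(u^{p+1}\chi^2|y|^{-t})^{\frac2{p+1}}|y|^{\frac{2t}{p+1}}$, and H\"older's inequality gives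
\[
\int u^{p+1}\chi^2d\omega\le C\Big(\int u^{p+1}\chi^2d\omega\Big)^{\frac2{p+1}}\Big(\int_{B_{2R}}|y|^{\frac{2t}{p-1}}R^{-\frac{2(p+1)}{p-1}}dx\Big)^{\frac{p-1}{p+1}} .
\]
Thus $\int_{B_R}u^{p+1}d\omega\le CR^{N-\frac{2(p+1)-2t}{p-1}}$. The exponent is zero, because $2(p+1)-2t=\frac{2N(2-t)}{N-2}=N(p-1)$. This contradicts \eqref{eq:infinite}.
\end{proof}

\section{The hyperbolic center of a solution}\label{sec:hyp}

Proposition~\ref{prop:spheres} gives one inversion for each center, with no information on the radii. To organize these symmetries we view them as isometries. Let $\mathbb H^n=\{(r,z):r>0,\ z\in\mathbb R^{n-1}\}$ with the metric $r^{-2}(dr^2+|dz|^2)$. We recall that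
\[
\cosh d\big((r,z),(r',z')\big)=1+\frac{(r-r')^2+|z-z'|^2}{2rr'},
\]
that closed balls are compact, and that the maps $(r,z)\mapsto(\mu r,\mu z+z_0)$ and the inversions in hemispheres centered on $\{r=0\}$ are isometries; such an inversion fixes exactly the points of its hemisphere. Identify $\{y\ne0\}$ with $S^{k-1}\times\mathbb H^n$ by $x\mapsto(\sigma,h)=(y/|y|,(|y|,z))$, and note that for $P_0=(1,0)$ and $\rho=d(h,P_0)$
\begin{equation}\label{eq:rho}
\cosh\rho=\frac{1+|x|^2}{2|y|}=\frac1{\sin\theta}.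
\end{equation}
To a solution $u\not\equiv0$ we associate $v=|y|^mu$. The factor $|y|^m$ absorbs the conformal factors:
\begin{enumerate}
\item[(H1)] $T_{\mu,z_0}u$ corresponds to $v(\sigma,\mu r,\mu z+z_0)$;
\item[(H2)] since $|y^*|=q^2|y|$, $u_{x_0,\lambda}$ corresponds to $v(\sigma,h^*)$, where $h\mapsto h^*$ is the inversion in the hemisphere with center $z_0$ and radius $\lambda$.
\end{enumerate}

\begin{lemma}\label{lem:circ}
For a nonempty compact set $\mathcal C\subset\mathbb H^n$ the function $R(P)=\max_{h\in\mathcal C}d(P,h)$ has a unique minimum point, the \emph{circumcenter} of $\mathcal C$.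
\end{lemma}

\begin{proof}
The function $R$ is continuous and tends to infinity at infinity, so its minimum $R_0$ is attained. Use the hyperboloid model: $\mathbb H^n$ is the upper sheet of $\langle P,P\rangle=-1$ in Minkowski space, and $\cosh d(P,h)=-\langle P,h\rangle$. If $P_1\ne P_2$ are minimum points at distance $\delta>0$, then $\langle P_1+P_2,P_1+P_2\rangle=-4\cosh^2\frac\delta2$, so $P=(P_1+P_2)/(2\cosh\frac\delta2)\in\mathbb H^n$, and $\cosh d(P,h)\le\cosh R_0/\cosh\frac\delta2<\cosh R_0$ for $h\in\mathcal C$, a contradiction.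
\end{proof}

By Proposition~\ref{prop:spheres} and \eqref{eq:rho}, $v\le C(\cosh\rho)^{-m}$. Hence the continuous positive function $h\mapsto\max_\sigma v(\sigma,h)$ attains its maximum on a nonempty compact set. Its circumcenter $P(u)$ is the \emph{center} of $u$. If $g$ is an isometry and $u'$ is a solution corresponding to $v(\sigma,gh)$, then $P(u')=g^{-1}P(u)$. In particular, by (H1),
\begin{equation}\label{eq:center}
P(u)=(r_0,z_P)\quad\Longrightarrow\quad P(T_{\mu,z_0}u)=\Big(\frac{r_0}\mu,\frac{z_P-z_0}\mu\Big).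
\end{equation}
Call $u$ \emph{normalized} if $P(u)=P_0$. For every $u$, the solution $T_{r_0,z_P}u$ is normalized.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[->] (-3.6,0) -- (3.1,0) node[right] {$z$};
\draw[->,gray] (0,0) -- (0,2.1) node[above] {$r$};
\draw (1,0) arc (0:180:1);
\draw (2.762,0) arc (0:180:1.562);
\draw (0.303,0) arc (0:180:1.803);
\draw[dashed] (1.2,0) -- (0,1) -- (-1.5,0);
\fill (0,1) circle (1.4pt) node[above right] {$P_0$};
\fill (1.2,0) circle (1pt) node[below] {$z_0$};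
\fill (-1.5,0) circle (1pt) node[below] {$z_0'$};
\fill (0,0) circle (1pt) node[below] {$0$};
\end{tikzpicture}
\caption{The half-space $r=|y|>0$ for $N-k=1$. For a normalized solution, the sphere of symmetry centered at any point $(0,z_0)$ passes through $P_0=(1,0)$. Its normal at $P_0$ (dashed) has direction $(1,-z_0)$, so all nonhorizontal directions occur.}
\label{fig:spheres}
\end{figure}

\begin{proposition}\label{prop:hyp}
If $u$ is a normalized solution, then $v$ depends only on $\sigma$ and $\theta$, and $u\in D^{1,2}(\mathbb R^N)$.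
\end{proposition}

\begin{proof}
By (H2), each inversion of Proposition~\ref{prop:spheres} preserves $v$, so it fixes the center $P_0$, and its hemisphere passes through $P_0$ (Figure~\ref{fig:spheres}). At $P_0$ the hyperbolic metric is the Euclidean one, and the differential of the inversion with center $z_0$ is the orthogonal reflection $R_e$ with normal $e$ parallel to $(1,-z_0)$. An isometry $g$ that fixes $P_0$ satisfies $g\circ\exp_{P_0}=\exp_{P_0}\circ\,dg$, so the continuous function $\Psi(\sigma,\zeta)=v(\sigma,\exp_{P_0}\zeta)$, $\zeta\in\mathbb R^n$, is invariant under $R_e$ for all unit vectors $e$ with nonzero first component. These are dense in $S^{n-1}$, so $\Psi$ is invariant under every $R_e$. Two distinct vectors of equal length are exchanged by a reflection. Hence $\Psi$ depends only on $\sigma$ and $|\zeta|=\rho$, and we use \eqref{eq:rho}.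

For $z_0=0$ the radius is $1$, so $u(x)=|x|^{2-N}u(x^*)$ with $x^*=x/|x|^2$, and
\[
\int_{|x|>1}|\nabla u|^2\le C\int_{|x|>1}\big(|x|^{-2N}|\nabla u(x^*)|^2+|x|^{2-2N}u(x^*)^2\big)dx\le C\int_{B_1}|\nabla u|^2+C .
\]
With $\zeta_R$ a cutoff as in Step 3 above, $\int|\nabla(u-\zeta_Ru)|^2\le2\int_{|x|>R}|\nabla u|^2+CR^{2-N}\to0$ by the decay of $u$. So $u\in D^{1,2}(\mathbb R^N)$.
\end{proof}

\section{Symmetry in $y$ and the boundary conditions}\label{sec:planes}

Inversions centered on $\{y=0\}$ do not move $\sigma$. To remove the dependence on $\sigma$ we use planes, which is now possible because $u$ has finite energy. A plane that misses $\{y=0\}$ is not a symmetry of the equation, but the weight is larger at the reflected point, so the comparison goes in the right direction. This step needs $t>0$; for $t=0$ its conclusion fails for the solutions \eqref{eq:bubble} with $y_1\neq0$.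

\begin{lemma}\label{lem:planes}
A normalized solution depends only on $|y|$ and $z$.
\end{lemma}

\begin{proof}
Fix a unit vector $e\in\mathbb R^k$. For $\lambda\ge0$ let $\Sigma_\lambda=\{y\cdot e>\lambda\}$, let $x^\lambda=(y^\lambda,z)$ be the reflection of $x$ in $\partial\Sigma_\lambda$, and $u^\lambda(x)=u(x^\lambda)$. Then $-\Delta u^\lambda=|y^\lambda|^{-t}(u^\lambda)^p$, and for $\lambda>0$ we have $|y|^2-|y^\lambda|^2=4\lambda(y\cdot e-\lambda)>0$ in $\Sigma_\lambda$. By Lemma~\ref{lem:trunc}, $\psi=(u-u^\lambda)^+\chi_{\Sigma_\lambda}\in D^{1,2}(\mathbb R^N)$. Testing both equations with $\psi$,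
\[
\int|\nabla\psi|^2\le\int\big(u^p-(u^\lambda)^p\big)\psi\,d\omega\le p\int u^{p-1}\psi^2d\omega\le pC_H\,I(\lambda)^{\frac{p-1}{p+1}}\int|\nabla\psi|^2,
\]
where $I(\lambda)=\int_{\Sigma_\lambda\cap\{u>u^\lambda\}}u^{p+1}d\omega$. So $\psi=0$ when $I(\lambda)$ is small. Since $u\in L^{p+1}(\omega)$, this is the case for large $\lambda$. Let $\bar\lambda\ge0$ be the infimum of the $\lambda_0>0$ such that $u\le u^\lambda$ in $\Sigma_\lambda$ for all $\lambda\ge\lambda_0$, and suppose $\bar\lambda>0$. Then $f=u^{\bar\lambda}-u\ge0$ in $\Sigma_{\bar\lambda}$ and $-\Delta f\ge(|y^{\bar\lambda}|^{-t}-|y|^{-t})u^p>0$ almost everywhere, because $t>0$. By (M1), $f>0$ in $\Sigma_{\bar\lambda}$. As $\lambda\to\bar\lambda$, a point of $\Sigma_{\bar\lambda}$ eventually satisfies $u<u^\lambda$, and a point with $y\cdot e<\bar\lambda$ is eventually outside $\Sigma_\lambda$. By dominated convergence $I(\lambda)\to0$, so $\psi=0$ for all $\lambda$ near $\bar\lambda$, against the definition of $\bar\lambda$. Hence $\bar\lambda=0$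 and $u\le u^0$ in $\Sigma_0$. The same inequality for $-e$ gives $u=u^0$. So $u$ is invariant under all reflections of $\mathbb R^k$ in hyperplanes through $0$.
\end{proof}

\begin{proposition}\label{prop:reduce}
A normalized solution has the form $u=\Omega^mW(\theta)$, where $W$ solves \eqref{eq:BVP}.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:hyp} and Lemma~\ref{lem:planes}, $\Omega^{-m}u=v/\sin^m\theta$ is a function $W(\theta)$ on $\{y\ne0\}$. Fix a unit vector $e\in\mathbb R^k$ and let $\widehat W(\vartheta)=(\Omega^{-m}u)(\tan\frac\vartheta2\,e,0)$ for $\vartheta\in[0,\pi)$. At that point $\sin\theta=\sin\vartheta$, so $\widehat W=W$ on $(0,\frac\pi2]$ and $\widehat W(\pi-\vartheta)=\widehat W(\vartheta)$. By Lemma~\ref{lem:reg}, $\widehat W$ is positive and continuous on $[0,\pi)$ and smooth on $(0,\pi)$. Thus $W$ extends continuously by $W(0)=2^{-m}u(0)>0$, the identity $u=\Omega^mW(\theta)$ holds on $\mathbb R^N$, and $W'(\frac\pi2)=0$, whence $W'=O(\frac\pi2-\theta)$. The differential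 equation holds by Lemma~\ref{lem:ODE}.

It remains to treat $\theta\to0$. The equation gives $(AW')'=O(\theta^{k-1-t})$, which is integrable as $t<k$, so $AW'\to\ell$ for some $\ell\in\mathbb R$. A nonzero $\ell$ would be a source on $\{y=0\}$, and the weak equation across $\{y=0\}$ excludes it. With $r=|y|$ we have $\partial_r\Omega=-r\Omega^2$ and $\cos\theta\,\partial_r\theta=\Omega+r\partial_r\Omega$, so
\[
r^{k-1}\partial_ru=-mr^k\Omega^{m+1}W+\Omega^{m+1-k}\sin^{k-1}\theta\,W'(\theta)\,\partial_r\theta\ \longrightarrow\ \ell\,\Omega(0,z)^{m+2-k}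
\]
as $r\to0$, locally uniformly in $z$. For $\varphi\in C_c^\infty(\mathbb R^N)$, integration by parts on $\{|y|>\varepsilon\}$ gives
\[
\int_{|y|>\varepsilon}\nabla u\cdot\nabla\varphi-\int_{|y|>\varepsilon}u^p\varphi\,d\omega=-\int_{\mathbb R^{N-k}}\int_{S^{k-1}}\varepsilon^{k-1}\partial_ru\;\varphi(\varepsilon\sigma,z)\,d\sigma\,dz .
\]
As $\varepsilon\to0$ the left side tends to $0$ by the weak equation, and the right side tends to $-\ell\,|S^{k-1}|\int\Omega(0,z)^{m+2-k}\varphi(0,z)\,dz$, with $|S^0|=2$. Hence $\ell=0$, and $AW'=\int_0^\theta(AW')'=O(\theta^{k-t})$.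
\end{proof}

\section{Existence and proofs of the theorems}\label{sec:end}

Write $\langle u,\varphi\rangle=\int\nabla u\cdot\nabla\varphi$, $\|u\|^2=\langle u,u\rangle$, $G(u)=\int|u|^{p+1}d\omega$, and $S=\inf\{\|u\|^2:u\in D^{1,2}(\mathbb R^N),\ G(u)=1\}$. By \eqref{eq:HS}, $S>0$, and $SG(u)^{2/(p+1)}\le\|u\|^2$ for all $u$.

\begin{proposition}\label{prop:exist}
The infimum $S$ is attained. If $u\ge0$ is a minimizer, then $S^{1/(p-1)}u$ is a nontrivial solution of \eqref{eq:main}, and there is a minimizer $u\ge0$.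
\end{proposition}

\begin{proof}
The maps $T_{\mu,z}$ preserve $\|\cdot\|$ and $G$, so a minimizing sequence may converge weakly to zero. We use these maps to fix the scale and place of concentration, and an approximate equation to exclude concentration of half the mass.

\emph{An approximate equation.} Ekeland's principle states: if $J$ is lower semicontinuous and bounded below on a complete metric space, then for each $\varepsilon>0$ there is $u$ with $J(u)\le\inf J+\varepsilon$ and $J(u')\ge J(u)-\varepsilon\,d(u,u')$ for all $u'$. Apply it to $\|\cdot\|^2$ on the closed set $\{G=1\}$ with $\varepsilon=1/j$ to get $u_j$. For $\varphi\in D^{1,2}$ let $\Lambda_j(\varphi)=\int|u_j|^{p-1}u_j\varphi\,d\omega$; then $|\Lambda_j(\varphi)|\le C_H^{1/2}\|\varphi\|$. The curve $\varepsilon\mapsto(u_j+\varepsilon\varphi)G(u_j+\varepsilon\varphi)^{-1/(p+1)}$ lies in $\{G=1\}$ and has velocity $\varphi-\Lambda_j(\varphi)u_j$ at $\varepsilon=0$. Using both signs of $\varepsilon$, $2|\langle u_j,\varphi\rangle-\|u_j\|^2\Lambda_j(\varphi)|\le C\|\varphi\|/j$.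 As $\|u_j\|^2\to S$,
\begin{equation}\label{eq:PS}
|\langle u_j,\varphi\rangle-S\Lambda_j(\varphi)|\le o(1)\|\varphi\| .
\end{equation}

\emph{Normalization.} Let $Q_j(r,z)=\int_{B_r(0,z)}|u_j|^{p+1}d\omega$. It is continuous in $z$ and tends to $0$ as $|z|\to\infty$, by dominated convergence. Since $\omega(B_r(0,z))=Cr^{N-t}$ and the integral is absolutely continuous with respect to $\omega$, it is continuous in $r\ge0$ uniformly in $z$. So $r\mapsto\max_zQ_j(r,z)$ is continuous with limits $0$ and $1$; it equals $\frac12$ at some $r_j$, with maximum at some $z_j$. Replacing $u_j$ with $T_{r_j,z_j}u_j$ preserves \eqref{eq:PS} and gives $\max_zQ_j(1,z)=Q_j(1,0)=\frac12$. Along a subsequence $u_j\rightharpoonup u$ in $D^{1,2}$ and, by Rellich's theorem, $u_j\to u$ in $L^r_{loc}(dx)$ for $r<\frac{2N}{N-2}$ and almost everywhere.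

\emph{The limit is not zero.} Suppose $u=0$. Fix $z$ and $\chi\in C_c^\infty(B_1(0,z))$ with $0\le\chi\le1$ and $\chi=1$ on $B_{1/2}(0,z)$. We have $\langle u_j,\chi^2u_j\rangle=\|\chi u_j\|^2-\int u_j^2|\nabla\chi|^2=\|\chi u_j\|^2+o(1)$, so \eqref{eq:PS} and H\"older's inequality give
\[
\|\chi u_j\|^2=S\int\chi^2|u_j|^{p+1}d\omega+o(1)\le S\,2^{-\frac{p-1}{p+1}}G(\chi u_j)^{\frac2{p+1}}+o(1)\le2^{-\frac{p-1}{p+1}}\|\chi u_j\|^2+o(1).
\]
Hence $\|\chi u_j\|\to0$ and $Q_j(\frac12,z)\to0$. Finitely many balls $B_{1/2}(0,z)$ cover $B_1(0,0)\cap\{|y|\le\frac14\}$. On the rest of $B_1(0,0)$ the weight is bounded and $u_j\to0$ in $L^{p+1}(dx)$, because $t>0$ makes $p+1<\frac{2N}{N-2}$. So $Q_j(1,0)\to0$, a contradiction.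

\emph{The limit is a minimizer.} The Brezis--Lieb lemma states that if $f_j$ is bounded in $L^q(\omega)$ and $f_j\to f$ almost everywhere, then $\int|f_j|^q-\int|f_j-f|^q\to\int|f|^q$. So $G(u_j-u)\to1-G(u)$, while $\|u_j\|^2=\|u\|^2+\|u_j-u\|^2+o(1)$. Therefore $S\ge SG(u)^{\frac2{p+1}}+S(1-G(u))^{\frac2{p+1}}$. As $0<G(u)\le1$ and $\frac2{p+1}<1$, this forces $G(u)=1$, and $\|u\|^2\le S$ by weak lower semicontinuity. Then $|u|$ is also a minimizer. For a minimizer $u\ge0$, differentiation along the curve used above gives $\langle u,\varphi\rangle=S\int u^p\varphi\,d\omega$, so $S^{1/(p-1)}u$ solves \eqref{eq:main}.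
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:exist} there is a nontrivial solution; let $U$ be its normalization. Then $U$ is positive and continuous by Lemma~\ref{lem:reg}, $U\in D^{1,2}(\mathbb R^N)$ by Proposition~\ref{prop:hyp}, and $U=\Omega^mW(\theta)$ with $W$ solving \eqref{eq:BVP} by Proposition~\ref{prop:reduce}. By Proposition~\ref{prop:hump}, $W$ is the only solution of \eqref{eq:BVP}. Let $u\not\equiv0$ be any solution, with center $(r_0,z_P)$. Proposition~\ref{prop:reduce} applies to $T_{r_0,z_P}u$, so $T_{r_0,z_P}u=U$, that is, $u=T_{\mu,z_0}U$ with $\mu=1/r_0$ and $z_0=-z_P/r_0$. Conversely all functions $T_{\mu,z_0}U$ are solutions. By \eqref{eq:center} the center of $T_{\mu,z_0}U$ is $(1/\mu,-z_0/\mu)$, and the center is determined by the function; so is the pair $(\mu,z_0)$.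
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) The constant $S$ is attained by Proposition~\ref{prop:exist}. Let $u$ be an extremal, scaled so that $G(u)=1$. If $u^+$ and $u^-$ were both nonzero, then
\[
S=\|u^+\|^2+\|u^-\|^2\ge S\big(G(u^+)^{\frac2{p+1}}+G(u^-)^{\frac2{p+1}}\big)>S,
\]
since $G(u^+)+G(u^-)=1$ and $\frac2{p+1}<1$. So $u$ has constant sign, $S^{1/(p-1)}|u|$ is a nontrivial solution, and by Theorem~\ref{thm:A} it equals some $T_{\mu,z_0}U$. Hence every extremal has the stated form. An extremal exists, and the quotient $\|u\|^2/G(u)^{2/(p+1)}$ is invariant under $T_{\mu,z_0}$ and under multiplication by nonzero constants; so $U$ and all the stated functions are extremals. Testing the equation for $U$ with $U$ gives $\|U\|^2=G(U)$, so $S=(\|U\|^2)^{1-\frac2{p+1}}$, and $1-\frac2{p+1}=\frac{2-t}{N-t}$ by \eqref{eq:exponents}.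

(ii) Let $k\le t<2$ and let $u\not\equiv0$ be a nonnegative solution with $|y|^{-t}u^p\in L^1_{loc}$. Then $u$ is superharmonic. Choose $R$ with $\int_{B_R}u>0$, where $B_R=B_R(0)$. For $x\in B_R$ the mollifications satisfy $u_\varepsilon(x)\ge|B_{2R}|^{-1}\int_{B_{2R}(x)}u_\varepsilon\ge|B_{2R}|^{-1}\int_{B_R}u_\varepsilon$, so $u\ge c_0>0$ almost everywhere on $B_R$. Then $|y|^{-t}\in L^1(B_R)$, which is false for $t\ge k$.

Let $t=0$. The solution $b_{y_1}$ in \eqref{eq:bubble} has its unique maximum at $(y_1,0)$. Suppose that $b_0=T_{\mu_0,z_0}U$ and $b_{y_1}=T_{\mu_1,z_1}U$ with the same $U$ and $y_1\ne0$. Then $b_{y_1}=T_{\nu,\zeta}b_0$ with $\nu=\mu_1/\mu_0$ and $\zeta=(z_1-z_0)/\mu_0$, and the right side has its unique maximum at a point with $y=0$. This contradiction shows that the statement of the Conjecture fails for $t=0$.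
\end{proof}

\begin{thebibliography}{9}

\bibitem{AH}
Adams and Hedberg, \emph{Function Spaces and Potential Theory}.

\bibitem{HS}
\emph{Results on positive solutions of elliptic equations with a critical Hardy-Sobolev operator},
\texttt{https://projecteuclid.org/journalArticle/Download?\allowbreak urlid=maa\%2F1228920874\allowbreak\&isResultClick=True}.

\end{thebibliography}
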